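# A finite equational base for the variety generated by tournaments

## 1. A three-cycle, a square and a five-element lattice

Take three objects $a,b,c$, where $a$ beats $b$, $b$ beats $c$, and $c$ beats $a$. Turn "who beats whom" into two operations: the join $u\vee v$ is the winner of $u$ and $v$, the meet $u\wedge v$ is the loser. So $a\vee b=a$, $b\vee c=b$, $c\vee a=c$ and $a\wedge b=b$, $b\wedge c=c$, $c\wedge a=a$; an element joined or met with itself stays itself. This is not a lattice, because the join is not associative:
$$(a\vee b)\vee c=a\vee c=c,\qquad a\vee(b\vee c)=a\vee b=a .$$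
Other lattice laws survive. For instance $u\vee(u\wedge v)=u$ always holds: if $u$ wins, the left side is $u\vee v=u$, and if $u$ loses, it is $u\vee u=u$.

The game can be played on any set on which every two distinct objects have exactly one winner. We ask which equations hold in all these algebras at once. An algebra that satisfies all these equations need not come from a game. The two-element game "$1$ beats $0$" gives the two-element lattice. Its square $\{0,1\}^2$ satisfies every equation that the two-element lattice satisfies, and every equation valid in all games is one of these, but in the square $(1,0)\vee(0,1)=(1,1)$ is neither of the two joined elements.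

Now let $\mathbf M_3$ be the five-element lattice with bottom $0$, top $1$ and three atoms $x,y,w$. Any two of its elements generate either a chain with at most two elements or a copy $\{0,1,\text{two atoms}\}$ of the square. So an equation in two variables cannot tell $\mathbf M_3$ from the games. Three variables can. Put
$$a=x\vee z,\quad b=(x\vee z)\wedge((x\wedge y)\vee z),\quad c=(x\vee y)\vee z,\quad d=((x\vee y)\vee z)\wedge(y\vee z)$$
and consider the equation
$$(a\wedge c)\wedge b\;\approx\;(a\wedge c)\wedge d. \tag{E}$$

In a game it holds, by two cases. If $y$ wins against $x$ or equals it, then $x\wedge y=x$ and $x\vee y=y$, so $b=a\wedge a=a$ and $d=c\wedge c=c$. Both sides are then $a\wedge c$, since meeting the loser of $a,c$ once more with $a$ or with $c$ changes nothing. If $x$ wins, then $x\wedge y=y$ and $x\vee y=x$, so $a=c$ and $b=d$, and the two sides are literally the same.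

In $\mathbf M_3$, evaluate $x,y$ at the atoms $x,y$ and $z$ at $w$. Then $a=1$, $b=1\wedge(0\vee w)=w$, $c=1$, $d=1\wedge 1=1$. The left side is $w$ and the right side is $1$. So (E) fails in $\mathbf M_3$.

The validity of (E) rests on a dichotomy: in one case two pairs $(a,b)$ and $(c,d)$ are equal, and in the other case each pair has its two entries equal. We shall write down finitely many equations of this kind and show that they imply every equation valid in all games.

## 2. Tournament algebras and the variety $\mathcal T_2$

**Definition (tournament, tournament algebra).** A tournament is $\mathbf T=\langle T,\rightarrow\rangle$ with $T$ nonempty and $\rightarrow$ a reflexive binary relation such that for all $x\ne y$ in $T$ exactly one of $x\rightarrow y$, $y\rightarrow x$ holds. Its algebra is $\mathbf A_{\mathbf T}=\langle T,\vee,\wedge\rangle$, where $x\rightarrow y$ gives $x\vee y=y\vee x=x$ and $x\wedge y=y\wedge x=y$.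

**Definition (WA-lattice).** A weakly associative lattice is an algebra $\langle A,\vee,\wedge\rangle$ satisfying
$$x\vee x\approx x,\qquad x\wedge x\approx x; \tag{1}$$
$$x\vee y\approx y\vee x,\qquad x\wedge y\approx y\wedge x; \tag{2}$$
$$x\vee(x\wedge y)\approx x,\qquad x\wedge(x\vee y)\approx x; \tag{3}$$
$$((x\wedge z)\vee(y\wedge z))\vee z\approx z,\qquad ((x\vee z)\wedge(y\vee z))\wedge z\approx z. \tag{4}$$

Write $a\ge b$, or $b\le a$, for $a\vee b=a$. Under (2) and (3) this is equivalent to $a\wedge b=b$: if $a\vee b=a$, then $a\wedge b=b\wedge(b\vee a)=b$; if $a\wedge b=b$, then $a\vee b=a\vee(a\wedge b)=a$. By (1), $\ge$ is reflexive. It is antisymmetric, since $a\ge b\ge a$ gives $a=a\vee b=b\vee a=b$. By (3) and (2), always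
$$p\wedge q\le p\le p\vee q .$$
But $\ge$ need not be transitive: in the three-cycle $a\ge b\ge c$ while $c\ge a$ and $c\neq a$. In $\mathbf A_{\mathbf T}$, $a\ge b$ means $a\rightarrow b$.

Every $\mathbf A_{\mathbf T}$ is a WA-lattice. Laws (1) and (2) are immediate from the definition, the first half of (3) was checked in Section 1 and the second half is its dual. For (4), $x\wedge z$ and $y\wedge z$ are both $\le z$, and their join is one of them, hence $\le z$; the other half is dual.

**Recalled facts.** A variety is a class of all algebras (here with two binary operations) that satisfy some set of identities; it is closed under homomorphic images, subalgebras and products. A set of identities whose models are exactly the members of the variety is an equational base. Let $\mathcal T_2$ be the variety generated by all $\mathbf A_{\mathbf T}$; its members are the algebras satisfying every identity that holds in all tournament algebras. For elements $a,b$ of an algebra, $\mathrm{Cg}(a,b)$ is the least congruence containing $(a,b)$, and $0$ denotes the equality congruence. An algebra with more than one element is subdirectly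 irreducible if it has a least nonzero congruence; then any two nonzero congruences have nonzero intersection. *Birkhoff's theorem* says that every algebra is a subdirect product of subdirectly irreducible homomorphic images; a one-element algebra is the empty case, and for us it is itself a tournament algebra. *Completeness of equational logic* says that an identity true in all models of a set $\Sigma$ of identities is derivable from $\Sigma$, hence from finitely many members of $\Sigma$.

An equational base of $\mathcal T_2$ is given by a theorem of Grätzer and Lasker. Put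
$$\begin{aligned}
p_n&=((x\vee z_1)\wedge z_2)\vee\dots\vee z_n, & q_n&=(((x\wedge y)\vee z_1)\wedge z_2)\vee\dots\vee z_n,\\
r_n&=((y\vee t_1)\wedge t_2)\vee\dots\vee t_n, & s_n&=(((x\wedge y)\vee t_1)\wedge t_2)\vee\dots\vee t_n,
\end{aligned}$$
and $a_n=p_n\wedge q_n$, $b_n=p_n\vee q_n$, $c_n=r_n\wedge s_n$, $d_n=r_n\vee s_n$. The theorem says that (1)–(4) together with
$$(((u\vee a_n)\wedge b_n)\vee c_n)\wedge d_n\approx(((v\vee a_n)\wedge b_n)\vee c_n)\wedge d_n \tag{GL$_n$}$$
for all $n\ge1$ form an equational base of $\mathcal T_2$. The identity (GL$_n$) has $2n+4$ variables, so both the number of identities and the number of variables are unbounded.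

So we ask: **is $\mathcal T_2$ finitely based**, that is, does it have a finite equational base? The answer is yes, and three variables suffice. Apart from part (d) of the main theorem, the proof does not use the theorem of Grätzer and Lasker.

## 3. Two congruences that must meet in zero

By Birkhoff's theorem, a finite set of identities valid in tournament algebras is a base of $\mathcal T_2$ as soon as all its subdirectly irreducible models are tournament algebras. The next lemma says what would force this. For elements $x,y$ consider the condition
$$\mathrm{Cg}(x,x\wedge y)\cap\mathrm{Cg}(y,x\wedge y)=0. \tag{Z}$$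

**Lemma 1.** Let $\mathbf A$ be a subdirectly irreducible algebra satisfying (1)–(3) in which (Z) holds for all $x,y$. Then $\mathbf A=\mathbf A_{\mathbf T}$ for some tournament $\mathbf T$.

*Proof.* Suppose $x\vee y\notin\{x,y\}$ for some $x,y$, and let $e=x\wedge y$. If $x=e$, then $x\vee y=(x\wedge y)\vee y=y$, a contradiction. If $y=e$, then $x\vee y=x\vee(x\wedge y)=x$, a contradiction. So $\mathrm{Cg}(x,e)$ and $\mathrm{Cg}(y,e)$ are nonzero, and by (Z) they intersect in $0$. This is impossible in a subdirectly irreducible algebra.

Hence $x\vee y\in\{x,y\}$ for all $x,y$. Define $x\rightarrow y$ iff $x\vee y=x$. This is reflexive by (1). For $x\ne y$, by (2) the element $x\vee y=y\vee x$ is exactly one of $x,y$, so exactly one of $x\rightarrow y$, $y\rightarrow x$ holds. If $x\rightarrow y$, then $x\vee y=y\vee x=x$, and $x\wedge y=y\wedge x=y\wedge(y\vee x)=y$ by (3). So $\mathbf A=\mathbf A_{\langle A,\rightarrow\rangle}$. ∎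

**Condition (Z) in small cases.** In a tournament algebra one of $x,y$ equals $x\wedge y$, so one of the two congruences is $0$. In the square $\{0,1\}^2$ with $x=(1,0)$, $y=(0,1)$, $x\wedge y=(0,0)$, each of the two congruences lies in the kernel of a projection ($x$ and $(0,0)$ agree in the second coordinate, $y$ and $(0,0)$ in the first), and the two kernels intersect in $0$. The same argument works in every subalgebra of a product of tournament algebras: in each coordinate one of $x,y$ agrees with $x\wedge y$, so the kernel of that coordinate projection contains one of the two congruences and hence their intersection; and the kernels intersect in $0$.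

In $\mathbf M_3$ condition (Z) fails for the atoms $x,y$. Modulo $\theta=\mathrm{Cg}(x,0)$ we have
$$y=y\vee0\;\theta\;y\vee x=1,\qquad w=w\vee 0\;\theta\;w\vee x=1,\qquad 0=y\wedge w\;\theta\;1\wedge1=1,$$
and then $t=t\wedge1\;\theta\;t\wedge0=0$ for every $t$, so $\theta$ is the full congruence. By the symmetry between the atoms, $\mathrm{Cg}(y,0)$ is full as well.

**Where the direct approach stops.** We need finitely many identities, true in tournaments, that imply (Z). Since (Z) is not an identity, one would try to unfold it. A pair of $\mathrm{Cg}(x,x\wedge y)$ is produced from $(x,x\wedge y)$ by successively joining and meeting with parameters; likewise for $y$. Suppose that a nonzero intersection always shows itself by a common pair with distinct entries, produced from both sides. (In models of the base below, a precise version of this is Lemma 7.) Then (Z) becomes one condition for each choice of two sequences of steps: "if the pair produced from $x$ equals the pair produced from $y$, its entries are equal". If the sequences have $m$ and $k$ steps, the condition has $m+k$ parameters, and nothing bounds $m$ and $k$.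 This is the point at which finiteness is out of reach. Instead of bounding the number of steps, we shall remove them one at a time.

## 4. Translations, and why equality asks too much

We fix the steps that we allow. A pair $(a,b)$ is *ordered* if $a\ge b$ and *trivial* if $a=b$.

**Definition (translations).** For a pair $(a,b)$ and an element $z$ put
$$\begin{aligned}
\tau_{1,z}(a,b)&=\big(a\vee z,\ (a\vee z)\wedge(b\vee z)\big), & \tau_{2,z}(a,b)&=\big(b\vee z,\ (a\vee z)\wedge(b\vee z)\big),\\
\tau_{3,z}(a,b)&=\big((a\wedge z)\vee(b\wedge z),\ b\wedge z\big), & \tau_{4,z}(a,b)&=\big((a\wedge z)\vee(b\wedge z),\ a\wedge z\big).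
\end{aligned}$$

Each translate is an ordered pair, because $p\ge p\wedge q$ and $p\vee q\ge q$. A translate of a trivial pair is trivial by (1).

*Example.* In the three-cycle $x\rightarrow y\rightarrow z\rightarrow x$ we have $x\vee z=z$, $y\vee z=y$, $x\wedge z=x$, $y\wedge z=z$. So
$$\tau_{1,z}(x,y)=(z,z),\quad \tau_{2,z}(x,y)=(y,z),\quad \tau_{3,z}(x,y)=(z,z),\quad \tau_{4,z}(x,y)=(z,x).$$
Two of the translates carry the pair $(x,y)$ to the other two edges of the cycle.

*Example.* In $\mathbf M_3$, $\tau_{1,w}(x,0)=(1,1\wedge w)=(1,w)$ and $\tau_{1,w}(y,0)=(1,1\wedge w)=(1,w)$. This is a common pair of the kind just discussed, with one step on each side.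

**A step absorbed by new elements.** Let $e=x\wedge y$. Suppose that we could find, for each $i$, terms $x_i,y_i$ in $x,y,z$ such that, with $e_i=x_i\wedge y_i$, in all tournaments
$$\tau_{i,z}(x,e)=(x_i,e_i),\qquad (y,e)=(y_i,e_i).$$
Then one step on the $x$-side could be replaced by passing from $x,y$ to $x_i,y_i$, leaving the $y$-side as it was; after repeating this there would be no steps left. No such terms exist for $i=2$. Take the transitive tournament $x\rightarrow z\rightarrow y$, $x\rightarrow y$ with three distinct elements. Here $e=y$ and
$$\tau_{2,z}(x,y)=(y\vee z,(x\vee z)\wedge(y\vee z))=(z,x\wedge z)=(z,z).$$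
The first requirement gives $e_2=z$ and the second $e_2=y$.

However, the offending pair $(z,z)$ is trivial. All that we want to know of a pair at the end is whether it is trivial. So we can afford not to distinguish trivial pairs, and ask in tournaments only that the pairs be *equal or both trivial*, the dichotomy from (E). Since that phrase is not an equation, we need one more notion.

**Definition (Link).** For pairs $(a,b),(c,d)$, let $\mathrm{Link}(a,b;c,d)$ be the three equations, with $p=a\wedge c$,
$$p\vee b=a,\qquad p\vee d=c,\qquad p\wedge b=p\wedge d .$$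

*Example.* In the square write $0=(0,0)$, $1=(1,1)$, $g=(1,0)$, $h=(0,1)$. Then $\mathrm{Link}(1,h;g,0)$ holds: $p=1\wedge g=g$, and $g\vee h=1$, $g\vee0=g$, $g\wedge h=0=g\wedge0$. The two pairs are opposite sides of the square. In $\mathbf M_3$, $\mathrm{Link}(1,w;1,1)$ fails: $p=1$, and $1\wedge w\ne1\wedge1$. This is the failure of (E).

**Lemma 3.** In a tournament algebra, if $(a,b)$ and $(c,d)$ are ordered pairs that are either equal or both trivial, then $\mathrm{Link}(a,b;c,d)$ holds.

*Proof.* If they are equal, then $p=a\wedge a=a$, so $p\vee b=a\vee b=a$ because the pair is ordered; the second equation is the same, and the third is clear. If $a=b$ and $c=d$, then $p\vee a=(a\wedge c)\vee a=a$ and $p\vee c=c$ by absorption, and $p\wedge a=p=p\wedge c$ since $p\le a$ and $p\le c$. ∎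

(The number 2 is reserved for the main theorem, stated next.)

## 5. Four pairs of terms and the base $\Delta$

We now find $x_i,y_i$ meeting the weakened requirement in tournaments. If $x\le y$, then $e=x$ and $\tau_{i,z}(x,e)$ is trivial, so we want $(x_i,e_i)$ trivial and $(y_i,e_i)$ equal to $(y,x)$ or both trivial; the choice $x_i=x$, $y_i=y$ does it. If $x>y$ (meaning $x\ge y$ and $x\ne y$), then $(y,e)=(y,y)$ is trivial, so we want $x_i\ge y_i$, with $(x_i,y_i)$ equal to $\tau_{i,z}(x,y)$ when the latter is nontrivial, and trivial otherwise.

For $i=1$ and $x>y$ one computes (the full table is in Section 6) that $\tau_{1,z}(x,y)$ is $(x,z)$ if $x\ge z\ge y$, is $(x,y)$ if $z$ is below both, and is trivial in the other cases. So take $x_1=x$, and let $y_1$ be $z$, first pushed down to $x$ and then raised to $y$: $y_1=(z\wedge x)\vee y$. To get $y_1=y$ when $x\le y$, write $x\vee y$ in place of the inner $x$; this changes nothing when $x>y$. The other three cases go the same way. With $e=x\wedge y$ and $f=x\vee y$ put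

| $i$ | $x_i$ | $y_i$ |
|---|---|---|
| 1 | $x$ | $(z\wedge f)\vee y$ |
| 2 | $e$ | $(z\vee f)\wedge y$ |
| 3 | $(z\vee e)\wedge x$ | $y$ |
| 4 | $(z\wedge e)\vee x$ | $f$ |

and $e_i=x_i\wedge y_i$.

**Definition (the set $\Delta$).** $\Delta$ consists of (1)–(4), the identity
$$((x\wedge z)\wedge(y\wedge z))\vee z\approx z, \tag{5}$$
and, for $i=1,2,3,4$, the identities (three for each Link)
$$\mathrm{Link}\big(\tau_{i,z}(x,x\wedge y);\ \tau_{i,z}(x\vee y,y)\big), \tag{6$_i$}$$
$$\mathrm{Link}\big(\tau_{i,z}(x,x\wedge y);\ (x_i,e_i)\big), \tag{7$_i$}$$
$$\mathrm{Link}\big((y,x\wedge y);\ (y_i,e_i)\big). \tag{8$_i$}$$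

Groups (1)–(4) have two identities each, (5) is one, and (6)–(8) give $3\cdot4\cdot3=36$. So $\Delta$ has $45$ identities, in the variables $x,y,z$. The identity (E) is the third equation of $(6_1)$.

Groups (7) and (8) express the absorption of a translation. Group (6) will make "linked" compatible with further translations, and (5) makes certain intervals closed under meet.

**Theorem 2.**
(a) $\Delta$ is an equational base of $\mathcal T_2$. In particular $\mathcal T_2$ is finitely based.
(b) An algebra $\langle A,\vee,\wedge\rangle$ is in $\mathcal T_2$ iff all its subalgebras generated by at most $3$ elements are in $\mathcal T_2$. The number $3$ is optimal: no set of identities in at most two variables is a base of $\mathcal T_2$.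
(c) The subdirectly irreducible members of $\mathcal T_2$ are exactly the subdirectly irreducible algebras isomorphic to some $\mathbf A_{\mathbf T}$, and $\mathcal T_2$ is the class of algebras isomorphic to subdirect products of tournament algebras.
(d) There is $N$ such that (1)–(4) and the identities (GL$_n$) with $n\le N$ form a base of $\mathcal T_2$.

Since $\Delta$ uses three variables, (a) and (b) together say that three is the least possible number of variables of a base.

## 6. Tournament algebras satisfy $\Delta$

**Proposition 4.** Every tournament algebra, and hence every member of $\mathcal T_2$, satisfies $\Delta$.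

The purpose of this section is the half $\mathcal T_2\subseteq\mathrm{Mod}(\Delta)$ of (a). Laws (1)–(4) were checked in Section 2. For (5): $x\wedge z$ and $y\wedge z$ are $\le z$, and their meet is one of them. For (6)–(8), all pairs involved are ordered, so by Lemma 3 it suffices that the two pairs in each Link are equal or both trivial.

**Case $x\le y$.** Here $e=x$ and $f=y$. In $(6_i)$ the pairs $(x,e)=(x,x)$ and $(f,y)=(y,y)$ are trivial, so both translates are trivial. By absorption
$$(z\wedge y)\vee y=y,\quad (z\vee y)\wedge y=y,\quad (z\vee x)\wedge x=x,\quad (z\wedge x)\vee x=x,$$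
so $(x_i,y_i)=(x,y)$ and $e_i=x$ for all $i$. In $(7_i)$ the pairs are $\tau_{i,z}(x,x)$ and $(x,x)$, both trivial. In $(8_i)$ both pairs are $(y,x)$.

**Case $x>y$.** Here $e=y$ and $f=x$. In $(6_i)$ we have $(x,e)=(x,y)=(f,y)$, so the two translates are equal. For the rest, compare $z$ with $x$ and with $y$. At least one of the following holds:

- (m) $x\ge z\ge y$;
- (u) $z\ge x$ and $z\ge y$;
- (l) $z\le x$ and $z\le y$;
- (c) $y\ge z\ge x$.

Case (c) is the three-cycle. The basic values are:

| | (m) | (u) | (l) | (c) |
|---|---|---|---|---|
| $z\vee x$ | $x$ | $z$ | $x$ | $z$ |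
| $z\wedge x$ | $z$ | $x$ | $z$ | $x$ |
| $z\vee y$ | $z$ | $z$ | $y$ | $y$ |
| $z\wedge y$ | $y$ | $y$ | $z$ | $z$ |

The $x_i,y_i$ now read as follows.

- $x_1=x$ and $y_1=(z\wedge x)\vee y$, which in the four columns is $z\vee y=z$, $x\vee y=x$, $z\vee y=y$, $x\vee y=x$.
- $x_2=y$ and $y_2=(z\vee x)\wedge y$, which is $x\wedge y=y$, $z\wedge y=y$, $x\wedge y=y$, $z\wedge y=z$.
- $y_3=y$ and $x_3=(z\vee y)\wedge x$, which is $z\wedge x=z$, $z\wedge x=x$, $y\wedge x=y$, $y\wedge x=y$.
- $y_4=x$ and $x_4=(z\wedge y)\vee x$, which is $y\vee x=x$, $y\vee x=x$, $z\vee x=x$, $z\vee x=z$.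

For the translates of $(x,y)$ we need two compound values. The element $(x\vee z)\wedge(y\vee z)$ is, in the four columns, $x\wedge z=z$, $z\wedge z=z$, $x\wedge y=y$, $z\wedge y=z$. The element $(x\wedge z)\vee(y\wedge z)$ is $z\vee y=z$, $x\vee y=x$, $z\vee z=z$, $x\vee z=z$. Together:

| | (m) | (u) | (l) | (c) |
|---|---|---|---|---|
| $(x_1,y_1)$ | $(x,z)$ | $(x,x)$ | $(x,y)$ | $(x,x)$ |
| $\tau_{1,z}(x,y)$ | $(x,z)$ | $(z,z)$ | $(x,y)$ | $(z,z)$ |
| $(x_2,y_2)$ | $(y,y)$ | $(y,y)$ | $(y,y)$ | $(y,z)$ |
| $\tau_{2,z}(x,y)$ | $(z,z)$ | $(z,z)$ | $(y,y)$ | $(y,z)$ |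
| $(x_3,y_3)$ | $(z,y)$ | $(x,y)$ | $(y,y)$ | $(y,y)$ |
| $\tau_{3,z}(x,y)$ | $(z,y)$ | $(x,y)$ | $(z,z)$ | $(z,z)$ |
| $(x_4,y_4)$ | $(x,x)$ | $(x,x)$ | $(x,x)$ | $(z,x)$ |
| $\tau_{4,z}(x,y)$ | $(z,z)$ | $(x,x)$ | $(z,z)$ | $(z,x)$ |

In every entry $x_i\ge y_i$, so $e_i=y_i$. In every column the pairs $\tau_{i,z}(x,y)$ and $(x_i,y_i)=(x_i,e_i)$ are equal or both trivial, which gives $(7_i)$. In $(8_i)$ the pairs $(y,e)=(y,y)$ and $(y_i,e_i)=(y_i,y_i)$ are both trivial. ∎

## 7. Principal congruences in models of $\Delta$

From here to the end of Section 9, $\mathbf A$ is a model of $\Delta$, not assumed to be related to tournaments. The aim of this section is to show that if two principal congruences intersect nontrivially, then a single nontrivial pair can be reached from both generating pairs by translations.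

If $p\le u$, then $p=p\wedge u$; if $p\ge v$, then $p=p\vee v$. So (4) and (5) say:
$$p,q\le u\ \Rightarrow\ p\vee q\le u,\ p\wedge q\le u;\qquad p,q\ge v\ \Rightarrow\ p\wedge q\ge v. \tag{9}$$
Since $\ge$ is not transitive, $p\wedge q\le u$ does not follow from $p\wedge q\le p\le u$ by transitivity. This is what (5) is for.

**Definition ($Q$ and $Q$-links).** For an ordered pair $(a,b)$ let $Q(a,b)$ be the least set of pairs that contains $(a,b)$ and is closed under all $\tau_{i,z}$, $i\le4$, $z\in A$. Two elements $r,s$ form a $Q$-link if $(r,s)\in Q$ or $(s,r)\in Q$.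

Thus $Q(a,b)$ consists of the pairs obtained from $(a,b)$ by finite sequences of translations, and all its members are ordered. In the three-cycle $x\rightarrow y\rightarrow z\rightarrow x$, the example in Section 4 shows that $Q(x,y)$ contains $(x,y)$, $(y,z)$ and $(z,x)$.

**Lemma 5.** For $a\ge b$, $\mathrm{Cg}(a,b)$ is the equivalence relation $\theta$ generated by $Q=Q(a,b)$.

*Proof.* First, $\theta\subseteq\mathrm{Cg}(a,b)$. If $r\equiv s$ modulo $\mathrm{Cg}(a,b)$, then $r\vee z\equiv s\vee z$, so $(r\vee z)\wedge(s\vee z)$ is congruent to $(r\vee z)\wedge(r\vee z)=r\vee z$ and likewise to $s\vee z$. Hence $\tau_{1,z}(r,s)$ and $\tau_{2,z}(r,s)$ are in $\mathrm{Cg}(a,b)$. In the same way $r\wedge z\equiv s\wedge z$, so $(r\wedge z)\vee(s\wedge z)$ is congruent to both, and $\tau_{3,z}(r,s),\tau_{4,z}(r,s)\in\mathrm{Cg}(a,b)$. So $Q\subseteq\mathrm{Cg}(a,b)$.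

Conversely, we show that $\theta$ is a congruence. Let $(r,s)\in Q$ and $z\in A$. The elements $r\vee z$ and $s\vee z$ are both $Q$-linked to $(r\vee z)\wedge(s\vee z)$, via $\tau_{1,z}(r,s)$ and $\tau_{2,z}(r,s)$. The elements $r\wedge z$ and $s\wedge z$ are both $Q$-linked to $(r\wedge z)\vee(s\wedge z)$, via $\tau_{4,z}(r,s)$ and $\tau_{3,z}(r,s)$. So the maps $t\mapsto t\vee z$ and $t\mapsto t\wedge z$ send each $Q$-link to a $\theta$-pair. Since $\theta$-related elements are joined by finite chains of $Q$-links, both maps preserve $\theta$. If now $u\,\theta\,v$ and $u'\,\theta\,v'$, then by (2) $u\vee u'\;\theta\;v\vee u'=u'\vee v\;\theta\;v'\vee v=v\vee v'$, and similarly for $\wedge$. So $\theta$ is a congruence containing $(a,b)$, and $\mathrm{Cg}(a,b)\subseteq\theta$. ∎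

In the three-cycle, this shows that $\mathrm{Cg}(x,y)$ is the full congruence.

**Lemma 6.** If $(u,v)\in\mathrm{Cg}(a,b)$, $a\ge b$, $u\ge v$, $u\ne v$, then there is $(r,s)\in Q(a,b)$ with $r\ne s$, $v\le r\le u$ and $v\le s\le u$.

*Proof.* By Lemma 5 there is a chain of $Q$-links from $u$ to $v$. We move it between $v$ and $u$, in two steps.

**Step 1: push the chain below $u$.** Replace each link given by $(r,s)\in Q$ by the elements $r\wedge u,\ j,\ s\wedge u$ with $j=(r\wedge u)\vee(s\wedge u)$ (in the order in which the chain runs). These are $Q$-links, since $\tau_{4,u}(r,s)=(j,r\wedge u)$ and $\tau_{3,u}(r,s)=(j,s\wedge u)$. The new chain runs from $u\wedge u=u$ to $v\wedge u=v$. All its elements are $\le u$: this is clear for $r\wedge u$ and $s\wedge u$, and for $j$ it follows from (9).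

**Step 2: raise the chain above $v$ and keep it below $u$.** Replace each link of the new chain, given by $(r,s)\in Q$, by $r\vee v,\ m,\ s\vee v$ with $m=(r\vee v)\wedge(s\vee v)$. These are $Q$-links by $\tau_{1,v}(r,s)=(r\vee v,m)$ and $\tau_{2,v}(r,s)=(s\vee v,m)$. The ends are $u\vee v=u$ and $v\vee v=v$. The elements $r\vee v$ and $s\vee v$ are $\ge v$, and since $r,s,v\le u$, they are $\le u$ by (9). Then $m\ge v$ and $m\le u$, again by (9).

Since $u\ne v$, some link of the final chain joins distinct elements. The pair of $Q(a,b)$ that gives it has the required properties. ∎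

**Lemma 7.** If $a\ge b$, $c\ge d$ and $\mathrm{Cg}(a,b)\cap\mathrm{Cg}(c,d)\ne0$, then $Q(a,b)\cap Q(c,d)$ contains a nontrivial pair.

*Proof.* **Step 1: an ordered pair in the intersection.** Let $g\ne h$ be related by the intersection. If $g\wedge h\ne g$, put $(u,v)=(g,g\wedge h)$; it is in the intersection because $g=g\wedge g\equiv g\wedge h$. Otherwise $g\wedge h=g$, that is, $h\ge g$, and we put $(u,v)=(h,g)$. In both cases $u\ge v$, $u\ne v$, and $(u,v)$ is in the intersection.

**Step 2: a pair of $Q(a,b)$ inside $\mathrm{Cg}(c,d)$.** By Lemma 6 take $(a',b')\in Q(a,b)$ with $a'\ne b'$ and both entries $\ge v$ and $\le u$. If $v\le w\le u$, then modulo $\mathrm{Cg}(c,d)$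
$$w=w\wedge u\equiv w\wedge v=v .$$
Apply this to $w=a'$ and $w=b'$: $(a',b')\in\mathrm{Cg}(c,d)$. Also $a'\ge b'$, as $(a',b')\in Q(a,b)$.

**Step 3: a pair of $Q(c,d)$ between $b'$ and $a'$.** By Lemma 6, applied to $(a',b')\in\mathrm{Cg}(c,d)$, take $(c',d')\in Q(c,d)$ with $c'\ne d'$, $b'\le c'\le a'$ and $b'\le d'\le a'$. Also $c'\ge d'$.

**Step 4: this pair also lies in $Q(a,b)$.** Since $a'\wedge c'=c'$, $b'\wedge c'=b'$ and $c'\vee b'=c'$,
$$\tau_{3,c'}(a',b')=\big((a'\wedge c')\vee(b'\wedge c'),\ b'\wedge c'\big)=(c'\vee b',b')=(c',b').$$
Since $c'\vee d'=c'$, $b'\vee d'=d'$ and $c'\wedge d'=d'$,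
$$\tau_{1,d'}(c',b')=\big(c'\vee d',\ (c'\vee d')\wedge(b'\vee d')\big)=(c',c'\wedge d')=(c',d').$$
So $(c',d')\in Q(a,b)\cap Q(c,d)$, and it is nontrivial. ∎

## 8. An equivalence of ordered pairs that detects triviality

Links are not transitive as they stand. We pass to an equivalence relation.

**Definition ($\approx$ on pairs).** On the set of ordered pairs of $\mathbf A$ let $\approx$ be the equivalence relation generated by
$$(p\vee q,\ q)\sim(p,\ p\wedge q)\qquad(p,q\in A).$$

*Examples.* In the square, $p=(1,0)$ and $q=(0,1)$ give that the opposite sides $(1,q)$ and $(p,0)$ are equivalent. In a tournament algebra, $p\ge q$ gives $(p,q)\sim(p,q)$, and $p\le q$ gives $(q,q)\sim(p,p)$; so there $\approx$ is exactly "equal or both trivial". In $\mathbf M_3$, which is not a model of $\Delta$, one can form the same relation. It has $(1,y)\sim(x,0)$, while $\tau_{1,w}(1,y)=(1,1)$ is trivial and $\tau_{1,w}(x,0)=(1,w)$ is not. That such a thing cannot happen in models of $\Delta$ is the content of F1 and F3 below.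

**F1.** *If $(a,b)\approx(c,d)$, then $a=b$ iff $c=d$.* It suffices to check the generating pairs: $p\vee q=q$ iff $p\le q$ iff $p\wedge q=p$.

**F2.** *If $(a,b),(c,d)$ are ordered and $\mathrm{Link}(a,b;c,d)$ holds, then $(a,b)\approx(c,d)$.* With $p=a\wedge c$, the three equations of the Link give
$$(a,b)=(p\vee b,b)\sim(p,p\wedge b)=(p,p\wedge d)\sim(p\vee d,d)=(c,d).$$

**F3.** *If $(a,b)\approx(c,d)$, then $\tau_{i,z}(a,b)\approx\tau_{i,z}(c,d)$.* The pairs $(a,b)$ and $(c,d)$ are joined by a finite chain of generating steps, so it suffices to treat one generating step between $(x,x\wedge y)$ and $(x\vee y,y)$. Their translates are ordered and linked by $(6_i)$, so they are $\approx$-equivalent by F2.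

**F4.** *For all $x,y,z\in A$ and $i\le4$, with $e=x\wedge y$: $\tau_{i,z}(x,e)\approx(x_i,e_i)$ and $(y,e)\approx(y_i,e_i)$.* This is $(7_i)$ and $(8_i)$ with F2; all pairs involved are ordered.

**Lemma 8.** Let $x,y\in A$ and $e=x\wedge y$. If $(x,e)\approx(y,e)$, then $x=e=y$.

*Proof.* This lemma settles the situation in which no translations are left. Apply $\tau_{3,x}$ to both pairs. Since $x\wedge x=x$ and $e\wedge x=e$,
$$\tau_{3,x}(x,e)=(x\vee e,e)=(x,e),\qquad \tau_{3,x}(y,e)=\big((y\wedge x)\vee(e\wedge x),\,e\wedge x\big)=(e\vee e,e)=(e,e).$$
By F3, $(x,e)\approx(e,e)$, so $x=e$ by F1. Since $(x,e)\approx(y,e)$, F1 gives $y=e$. ∎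

**One translation, by hand.** Suppose that $\tau_{i,z}(x,e)=(y,e)$: one step on the $x$-side, none on the $y$-side. Then by F4
$$(x_i,e_i)\approx\tau_{i,z}(x,e)=(y,e)\approx(y_i,e_i),$$
and Lemma 8, applied to $x_i,y_i$, makes $(x_i,e_i)$ trivial. By F1 the common pair is trivial. The general case does this once for every step, first on one side and then on the other.

## 9. Removing all translations

**Lemma 9.** Let $x,y\in A$, $e=x\wedge y$ and $(r,s)\in Q(x,e)$. Then there are $x',y'\in A$ such that, with $e'=x'\wedge y'$,
$$(x',e')\approx(r,s),\qquad (y',e')\approx(y,e).$$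

*Proof.* The lemma absorbs a whole sequence of translations on the $x$-side. Induct on the number of translations that produce $(r,s)$ from $(x,e)$. For $(r,s)=(x,e)$ take $x'=x$, $y'=y$.

Suppose that $x',y'$ serve for $(r,s)$, and consider $\tau_{i,z}(r,s)$. Form $x'_i,y'_i,e'_i$ from $x',y',z$ by the table of Section 5, with $x',y'$ in place of $x,y$. By F3 and then F4,
$$\tau_{i,z}(r,s)\approx\tau_{i,z}(x',e')\approx(x'_i,e'_i),$$
and by F4 and the induction hypothesis,
$$(y'_i,e'_i)\approx(y',e')\approx(y,e).$$
So $x'_i,y'_i$ serve for $\tau_{i,z}(r,s)$. ∎

**Lemma 10 (Main Lemma).** In every $\mathbf A\models\Delta$, condition (Z) holds for all $x,y$: $\mathrm{Cg}(x,x\wedge y)\cap\mathrm{Cg}(y,x\wedge y)=0$.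

*Proof.* Let $e=x\wedge y$. By Lemma 7 it suffices to show that every $(r,s)\in Q(x,e)\cap Q(y,e)$ is trivial.

**Step 1: remove the translations on the $x$-side.** By Lemma 9 there are $x',y'$, with $e'=x'\wedge y'$, such that
$$(x',e')\approx(r,s),\qquad (y',e')\approx(y,e).$$

**Step 2: transport the $y$-side to $y'$.** Since $(r,s)\in Q(y,e)$, it arises from $(y,e)$ by a finite sequence of translations $\tau_{i,z}$. Apply the same sequence, with the same indices and the same elements $z$, to $(y',e')$. This gives a pair $(r',s')\in Q(y',e')$. As $(y',e')\approx(y,e)$, repeated use of F3 gives $(r',s')\approx(r,s)$.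

**Step 3: remove the translations on the $y$-side.** Apply Lemma 9 with $y',x'$ in the roles of $x,y$ and with $(r',s')\in Q(y',e')$; note $y'\wedge x'=e'$ by (2). It gives $y'',x''$, with $e''=x''\wedge y''$, such that
$$(y'',e'')\approx(r',s')\approx(r,s),\qquad (x'',e'')\approx(x',e')\approx(r,s).$$

**Step 4: no translations are left.** Now $(x'',e'')\approx(y'',e'')$, so Lemma 8 gives $x''=e''$. Thus $(x'',e'')$ is trivial, and since $(x'',e'')\approx(r,s)$, F1 gives $r=s$. ∎

Step 3 changes $x'$ to $x''$, but only within the $\approx$-class of pairs: that is the second half of Lemma 9. This is why the first side does not pick up translations again while the second side is being cleared.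

## 10. The subdirectly irreducible models are tournament algebras

**Proof of Theorem 2(a).** By Proposition 4, $\mathcal T_2\subseteq\mathrm{Mod}(\Delta)$. Conversely, let $\mathbf A\models\Delta$. If $\mathbf A$ has one element, it is a tournament algebra. Otherwise, by Birkhoff's theorem, $\mathbf A$ is a subdirect product of subdirectly irreducible homomorphic images, and these again satisfy $\Delta$. By Lemma 10, (Z) holds in each of them, so by Lemma 1 each of them is a tournament algebra. Hence $\mathbf A$ is isomorphic to a subdirect product of tournament algebras, and $\mathbf A\in\mathcal T_2$. So $\mathrm{Mod}(\Delta)=\mathcal T_2$, and $\Delta$ is finite. ∎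

**Proof of Theorem 2(c).** We have just seen that every subdirectly irreducible member of $\mathcal T_2=\mathrm{Mod}(\Delta)$ is a tournament algebra and that every member of $\mathcal T_2$ is isomorphic to a subdirect product of tournament algebras. Conversely, $\mathcal T_2$ is a variety containing all tournament algebras, so it contains all algebras isomorphic to a tournament algebra, in particular the subdirectly irreducible ones, and all algebras isomorphic to subdirect products of tournament algebras. ∎

## 11. Three variables are enough, and two are not

**Proof of Theorem 2(b).** If $\mathbf A\in\mathcal T_2$, then all its subalgebras are in $\mathcal T_2$. Conversely, suppose that all subalgebras of $\mathbf A$ generated by at most $3$ elements are in $\mathcal T_2$. An identity of $\Delta$ involves at most the variables $x,y,z$, and evaluating it at three elements of $\mathbf A$ takes place in the subalgebra that they generate. That subalgebra satisfies $\Delta$. So $\mathbf A$ satisfies $\Delta$, and $\mathbf A\in\mathcal T_2$ by (a).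

For optimality, return to $\mathbf M_3$ with atoms $x,y,w$. A subalgebra generated by at most two elements is a one-element algebra, a two-element chain, or $\{0,1\}$ together with two distinct atoms. The last one is isomorphic to the square of the two-element lattice, the two atoms going to $(1,0)$ and $(0,1)$; the others embed in that square. The two-element lattice is the algebra of the two-element tournament. So every subalgebra of $\mathbf M_3$ generated by at most two elements is in $\mathcal T_2$, and therefore $\mathbf M_3$ satisfies every identity in at most two variables that holds in $\mathcal T_2$. If some set of identities in at most two variables were a base of $\mathcal T_2$, then $\mathbf M_3$ would be in $\mathcal T_2$.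

But $\mathbf M_3\notin\mathcal T_2$. Section 3 showed that $\mathrm{Cg}(x,0)$ and $\mathrm{Cg}(y,0)$ are both the full congruence. As $x\wedge y=0$, the intersection $\mathrm{Cg}(x,x\wedge y)\cap\mathrm{Cg}(y,x\wedge y)$ is full, hence nonzero. This violates Lemma 10, which holds in all members of $\mathcal T_2=\mathrm{Mod}(\Delta)$. ∎

A second way to see the last point is the computation of Section 1: (E) belongs to $\Delta$ and fails in $\mathbf M_3$.

## 12. Cutting off the Grätzer–Lasker base

**Proof of Theorem 2(d).** This is the only place that uses the theorem of Grätzer and Lasker. By Proposition 4 the identities of $\Delta$ hold in $\mathcal T_2$. By that theorem, they therefore hold in all models of (1)–(4) together with (GL$_n$), $n\ge1$. By completeness of equational logic, each of the finitely many identities of $\Delta$ is derivable from (1)–(4) and finitely many of the identities (GL$_n$). Let $N\ge1$ be at least every index $n$ that occurs in these derivations. Then (1)–(4) with the identities (GL$_n$), $n\le N$, hold in $\mathcal T_2$ and imply $\Delta$. By (a), their models are exactly the members of $\mathcal T_2$.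 ∎
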